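
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The antimode of the maximum likelihood estimator\\ of a convex hazard converges at rate $n^{1/5}$}


\begin{abstract}
Let $\hat h_n$ be the nonparametric maximum likelihood estimator of a convex hazard rate $h$ with a unique point of minimum (antimode) $a_0$ at which $h$ is twice continuously differentiable with $h(a_0)>0$ and $h''(a_0)>0$. We prove that the whole set of minimizers of $\hat h_n$ lies within $O_p(n^{-1/5})$ of $a_0$, and that this rate is sharp; this settles affirmatively a conjecture posed in \cite{profile}. The upper bound comes from testing the first-order optimality conditions of the estimator, between two consecutive kinks, against a wedge that is orthogonal to affine functions. The bound holds uniformly along contiguous perturbations of $h$, and this uniformity gives the sharpness. We also identify the limit law, through the invelope of integrated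 Brownian motion plus $t^4$, and show that no estimator is locally faster.
\end{abstract}

\section{Introduction}

\subsection{The problem}

The hazard rate of a lifetime $X$ with density $f$ and distribution function $F$ is $h(t)=f(t)/(1-F(t))$, the instantaneous risk of failure at age $t$ given survival up to $t$. Many lifetimes have a bathtub-shaped hazard: early failures first, wear-out at the end, and in between an age of least risk. That age is the \emph{antimode} of $h$. Convexity is a natural way to express such a shape without choosing a parametric family or a smoothing parameter, and maximum likelihood under convexity produces an estimated antimode automatically. How accurate is it?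

We fix the setting. Let $X_1,\dots,X_n$ be i.i.d.\ with density $f$ concentrated on $[0,\infty)$, hazard $h$ and cumulative hazard $H(t)=\int_0^th(s)\,ds$. We assume throughout:

\begin{quote}
\textbf{(H)} $h$ is convex and has a unique antimode $a_0$; $a_0$ is an interior point of the support; $h$ is twice continuously differentiable in a neighborhood of $a_0$; $h(a_0)>0$ and $h''(a_0)>0$.
\end{quote}

An example is $h(t)=1+(t-1)^2$. Let $X_{(1)}\le\dots\le X_{(n)}$ be the order statistics and let $\mathcal K_+$ be the cone of nonnegative convex functions on $[0,X_{(n)}]$. For $g\in\mathcal K_+$ put $G(t)=\int_0^tg(s)\,ds$. The log-likelihood of the hazard $g$ is $\sum_{i=1}^n(\log g(X_i)-G(X_i))$, and it is unbounded over $\mathcal K_+$: for $g_k(t)=1+k^2(t-X_{(n)}+1/k)_+$ one has $g_k(X_{(n)})=1+k$, while $G_k(X_{(n)})=X_{(n)}+\frac12$, and for large $k$ the other observations do not see the spike. The largest observation is therefore allowed to contribute only through its survival term. One sets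
\begin{equation}\label{eq:psi}
\psi(g)=-\sum_{i=1}^{n-1}\log g(X_{(i)})+\sum_{i=1}^nG(X_i)
\end{equation}
and calls a minimizer $\hat h_n$ of $\psi$ over $\mathcal K_+$ the nonparametric maximum likelihood estimator (MLE) of a convex hazard. Equivalently, one may first minimize $\psi$ over the functions in $\mathcal K_+$ with minimum at a given point $a$, and then minimize the resulting profile criterion over $a\in[0,X_{(n)}]$. We let $\hat h_n$ be any minimizer that is a random function, that is, $\hat h_n(t)$ is a measurable function of the sample for each $t$ (put $\hat h_n(t)=0$ for $t>X_{(n)}$, say). The quantities derived from $\hat h_n$ below are then measurable as well, because $\hat h_n$ is continuous on $(0,X_{(n)})$. The minimum of $\hat h_n$ may be attained on an interval, so let $\hat A_n$ be the set of minimizers of $\hat h_n$; any point of $\hat A_n$ is an antimode of the MLE.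

It is known that $\sup_{a\in\hat A_n}|a-a_0|\to0$ in probability. The conjecture from \cite{profile} that we prove is that the rate of this convergence is $n^{1/5}$: the supremum is $O_p(n^{-1/5})$, and for no choice of $\hat a_n\in\hat A_n$ is $n^{1/5}(\hat a_n-a_0)$ equal to $o_p(1)$.

\subsection{Results}

Write $S=1-F=e^{-H}$.

\begin{theorem}[The rate]\label{thm:rate}
Assume \textup{(H)}.
\begin{enumerate}
\item[(i)] $n^{1/5}\sup_{a\in\hat A_n}|a-a_0|=O_p(1)$.
\item[(ii)] For every $\rho>0$,
\[
\liminf_nP\big(\inf\hat A_n-a_0\ge\rho n^{-1/5}\big)>0,\qquad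
\liminf_nP\big(\sup\hat A_n-a_0\le-\rho n^{-1/5}\big)>0 .
\]
\end{enumerate}
In particular, for no choice of $\hat a_n\in\hat A_n$ is $n^{1/5}(\hat a_n-a_0)$ equal to $o_p(1)$.
\end{theorem}

The proof does not use the known consistency result and relies only on textbook inequalities. The next theorem uses in addition \cite[Theorem 2.1]{GJW} and the approximation of \cite{KMT}.

The limit law is described by an object from the theory of convex estimation. Let $W$ be two-sided Brownian motion with $W(0)=0$ and $Y(t)=\int_0^tW(u)\,du+t^4$. By \cite[Theorem 2.1]{GJW} there is an a.s.\ uniquely defined random continuous function $I$, the \emph{invelope} of $Y$, such that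
\begin{enumerate}
\item[(I1)] $I\ge Y$ on $\mathbb R$;
\item[(I2)] $I''$ is convex, and $I$ is a.s.\ three times differentiable at $0$;
\item[(I3)] $\int_{\mathbb R}(I-Y)\,dI'''=0$.
\end{enumerate}
We read the uniqueness pathwise: for almost every path of $W$ there is exactly one such function $I$.

\begin{theorem}[Limit law]\label{thm:law}
Assume \textup{(H)}. The function $I''$ has a.s.\ a unique minimizer $Z$. The law of $Z$ is symmetric, has no atoms, and satisfies $P(Z\ge x)>0$ for all $x\in\mathbb R$. Moreover,
\[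
n^{1/5}\big(\inf\hat A_n-a_0,\ \sup\hat A_n-a_0\big)\to_d\gamma\,(Z,Z),\qquad
\gamma=\Big(\frac{576\,h(a_0)}{h''(a_0)^2\,S(a_0)}\Big)^{1/5}.
\]
In particular $\operatorname{diam}\hat A_n=o_p(n^{-1/5})$.
\end{theorem}

\begin{theorem}[No estimator is faster]\label{thm:minimax}
Assume \textup{(H)}. For every $\rho>0$ there are convex hazards $h_n\to h$ uniformly, with unique antimodes $a_n$, and a constant $q_\rho>0$, such that for all large $n$ and every measurable estimator $\bar a$,
\[
\max\big\{P_h(|\bar a-a_0|\ge\rho n^{-1/5}),\ P_{h_n}(|\bar a-a_n|\ge\rho n^{-1/5})\big\}\ge q_\rho .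
\]
\end{theorem}

Theorem \ref{thm:minimax} does not imply Theorem \ref{thm:rate}(ii): the constant estimator $\bar a=a_0$ is perfect under $h$ itself. That the MLE does not behave in this way at a fixed $h$ is a statement about the MLE, and our proof of it needs the upper bound along the perturbed hazards as well.

\subsection{The idea in a model case}\label{sec:model}

\emph{Which rate to guess.} Near $a_0$ one has $h'(a_0+x)\approx h''(a_0)x$, so an error in $h'$ translates into a proportional error in the antimode. Suppose that $\hat h_n$ behaves like a fit by chords over intervals of length $l$. Replacing $h$ by a chord costs of the order of $l^2$. The number of observations in an interval of length $l$ has standard deviation of order $(nl)^{1/2}$, so the noise in the average of $h$ over it is of the order of $(nl)^{-1/2}$. The two balance at $l=n^{-1/5}$, with error $n^{-2/5}$ in $h$ and $n^{-1/5}$ in $h'$. What has to be shown is that the MLE, which has no tuning parameter, does as well by itself.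

\emph{Why the kinks of $\hat h$ are at most of order $n^{-1/5}$ apart.} Let $\hat h=\hat h_n$, and let $\tau^-<\tau^+$ be two consecutive kinks, that is, points where the slope of $\hat h$ changes, with $\hat h$ affine in between. Let $\tau^+-\tau^-=2l$, let $m$ be the midpoint and write $u=t-m$. Section \ref{sec:foc} will show that the measure $\nu(dt)=(1-\mathbb F_n)\,dt-\hat h^{-1}\,d\mathbb F_n$, where $\mathbb F_n$ is the empirical distribution function, annihilates affine functions on $(\tau^-,\tau^+]$ and satisfies $\int|u|\,d\nu\ge0$. Replacing $\mathbb F_n$ by $F$ gives $\nu(dt)=(S/\hat h)(\hat h-h)\,dt+\text{noise}$. Pretend that the weight $S/\hat h$ is a constant $w_0$ and that $h$ equals an affine function plus $\frac\kappa2u^2$. Test with the wedge $\varphi=|u|-\frac l2$. Since $\int_{-l}^l\varphi\,du=\int_{-l}^lu\varphi\,du=0$, the affine function $\hat h$ \emph{drops out}, whatever it is, and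
\[
\int_{-l}^l\varphi u^2\,du=2\Big(\frac{l^4}4-\frac{l^4}6\Big)=\frac{l^4}6,\qquad
0\le\int\varphi\,d\nu=-\frac{w_0\kappa}{12}\,l^4+\text{noise}.
\]
As $|\varphi|\le l/2$, the noise is of the order of $l\,(l/n)^{1/2}$. Hence $l^4\lesssim l^{3/2}n^{-1/2}$, that is, $l\lesssim n^{-1/5}$.

\emph{From spacing to antimode.} Testing with $\varphi=1$ between two kinks at a distance of order $n^{-1/5}$ shows that $\hat h-h$ has weighted mean of order $n^{-2/5}$ there. So on each side of $a_0$ there are points, about $n^{-1/5}$ apart, at which $\hat h$ is within $O(n^{-2/5})$ of $h$. At distance $Kn^{-1/5}$ from $a_0$ the growth of $h$ between two such points is of order $Kn^{-2/5}$ and wins for large $K$; so $\hat h$ is already increasing there, and its minimizers lie closer to $a_0$.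

\emph{Why the rate is sharp.} Take $h=h_0+\frac\kappa2(x-a_0)^2$ near $a_0$ and subtract $\kappa s^2r^2\,b((x-a_0)/(sr))$ with $r=n^{-1/5}$ and a fixed bump $b$ (Figure \ref{fig:bump}). The antimode moves by a multiple of $sr$. The density changes by a relative amount of order $s^2r^2$ over a length of order $sr$, so the $\chi^2$-divergence, added up over $n$ observations, is of order $n(s^2r^2)^2sr=s^5$, which is bounded in $n$. So an event that has probability at least $\frac12$ under the perturbed law has probability bounded away from $0$ under the original one. If the upper bound of Theorem \ref{thm:rate}(i) holds under the perturbed law with a constant $K$ \emph{that does not depend on $s$}, we may take $s$ much larger than $K$: under the perturbed law the antimode of $\hat h$ is then far to the right of $a_0$ on the scale $n^{-1/5}$ with probability at least $\frac12$, hence it is so under $h$ with positive probability. The constant $K$ is indeed independent of $s$, because the argument above uses only a lower bound for the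 curvature of the true hazard, and the bump is built so that a curvature of at least $\kappa/5$ survives for every $s$.

\medskip
\emph{Conventions.} Let $T=\sup\{t:F(t)<1\}$. Then $h$ is finite and convex on $(0,T)$ (we allow $h(0+)=\infty$), $f=hS$, and $H(t)<\infty$ for $t<T$. We write
\[
r=n^{-1/5},\quad h_0=h(a_0)=\min h>0,\quad S_0=S(a_0),\quad \kappa=h''(a_0)>0,\quad w_0=S_0/h_0,
\]
$\mathbb F_n$ for the empirical distribution function, $\mathbb S_n=1-\mathbb F_n$, and $\hat h=\hat h_n$. Almost surely $0<X_{(1)}<\dots<X_{(n)}<T$. For a finite convex function $g$ on an interval, the second-derivative measure is the measure $\mu$ on the interior with $\mu((x,y])=g'(y+)-g'(x+)$; $g$ is affine on an open subinterval if and only if $\mu$ does not charge it.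

\section{First-order conditions}\label{sec:foc}

Since $\sum_iG(X_i)=n\int_0^{X_{(n)}}g\,\mathbb S_n\,dt$,
\[
\frac{\psi(g)}n=-\frac1n\sum_{i<n}\log g(X_{(i)})+\int_0^{X_{(n)}}g\,\mathbb S_n\,dt .
\]
As $\psi(\hat h)\le\psi(1)<\infty$, we have $\hat h(X_{(i)})>0$ for $i<n$. Put
\[
D(\varphi)=\int_0^{X_{(n)}}\varphi\,\mathbb S_n\,dt-\frac1n\sum_{i<n}\frac{\varphi(X_{(i)})}{\hat h(X_{(i)})},\qquad
R(x)=D\big((\cdot-x)_+\big),\quad 0\le x\le X_{(n)} .
\]
This $D(\varphi)$ is the one-sided derivative of $\psi/n$ at $\hat h$ in the direction $\varphi$, so $D(\varphi)\ge0$ whenever $\hat h+\epsilon\varphi\in\mathcal K_+$ for all small $\epsilon>0$. Let $\mu$ be the second-derivative measure of $\hat h$ on $(0,X_{(n)})$. Points of $\operatorname{supp}\mu$, a relatively closed subset of $(0,X_{(n)})$, will be called \emph{kinks} of $\hat h$.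

\begin{lemma}\label{lem:foc}
\begin{enumerate}
\item[(a)] $D(\varphi)\ge0$ for all $\varphi\in\mathcal K_+$, and $D(\hat h)=0$. In particular $R\ge0$.
\item[(b)] If $\inf\hat h>0$, then every $x\in\operatorname{supp}\mu$ satisfies $R(x)=0$, is not an observation, and satisfies $R'(x)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\mathcal K_+$ is a convex cone, which gives the first claim, and $\hat h\pm\epsilon\hat h\in\mathcal K_+$ for $\epsilon<1$, which gives the second. The functions $(\cdot-x)_+$ are in $\mathcal K_+$.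

(b) Let $C\subset(0,X_{(n)})$ be a compact interval and $\varphi_C(t)=\int_C(t-x)_+\,\mu(dx)$, a bounded continuous function. For small $\epsilon>0$, the function $\hat h-\epsilon\varphi_C$ has second-derivative measure $\mu-\epsilon\mu|_C\ge0$, hence is convex on $(0,X_{(n)})$. It is convex on the closed interval too, because $\varphi_C$ is continuous at the endpoints. It is nonnegative because $\inf\hat h>0$. Therefore $D(-\varphi_C)\ge0$, and by Fubini's theorem $\int_CR\,d\mu=D(\varphi_C)\le0$. As $R\ge0$ is continuous and $C$ is arbitrary, $R=0$ on $\operatorname{supp}\mu$.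

Off the observations,
\[
R'(x)=-\int_x^{X_{(n)}}\mathbb S_n\,dt+\frac1n\sum_{i<n,\,X_{(i)}>x}\frac1{\hat h(X_{(i)})},
\]
and at an observation $X_{(i)}$, $i<n$, the right derivative of $R$ minus the left derivative is $-1/(n\hat h(X_{(i)}))<0$. At a zero of $R\ge0$ in $(0,X_{(n)})$ the left derivative is $\le0$ and the right derivative is $\ge0$. So such a zero is not an observation, and $R'$ vanishes there.
\end{proof}

The hypothesis $\inf\hat h>0$ in (b) is what allows us to subtract a small multiple of $\varphi_C$; this is the first place where $h(a_0)>0$ will be used.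

On $(0,X_{(n)})$ let
\[
\nu(dt)=\mathbb S_n\,dt-\hat h^{-1}\,d\mathbb F_n .
\]
Taking $R'$ right-continuous, we have $R'(y)-R'(x)=\nu((x,y])$ for $x<y$ in $(0,X_{(n)})$. If $\inf\hat h>0$ and $\tau_1<\tau_2$ are kinks, then $R=R'=0$ at $\tau_1$, so integration gives
\[
R(x)=\int_{(\tau_1,x]}(x-t)\,\nu(dt)\qquad(\tau_1\le x<X_{(n)}).
\]
Since also $R=R'=0$ at $\tau_2$, we get $\int_{(\tau_1,\tau_2]}(\tau_2-t)\,d\nu=\int_{(\tau_1,\tau_2]}d\nu=0$. As $|t-m|=2(m-t)_++(t-m)$, we conclude that for every affine $\ell$ and every $m\in(\tau_1,\tau_2)$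
\begin{equation}\label{eq:orth}
\int_{(\tau_1,\tau_2]}\ell\,d\nu=0,\qquad \int_{(\tau_1,\tau_2]}\big(|t-m|+\ell(t)\big)\,\nu(dt)=2R(m)\ge0 .
\end{equation}
These relations, between two kinks, are all that the rest of the proof of Theorem \ref{thm:rate} uses about $\hat h$, apart from convexity and consistency.

\section{Consistency and localization}

The optimality inequality $D(\varphi)\ge0$ for (a truncation of) $\varphi=h$ and the identity $D(\hat h)=0$ already force consistency, through the equality case of the Cauchy--Schwarz inequality.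

\begin{lemma}\label{lem:cons}
Under $h$, a.s.\ $\hat h_n\to h$ uniformly on compact subsets of $(0,T)$.
\end{lemma}

\begin{proof}
Work on the a.s.\ event on which $\mathbb F_n\to F$ uniformly, $X_{(n)}\to T$, $0<X_{(1)}<\dots<X_{(n)}<T$ for all $n$, and $n^{-1}\sum_iH(X_i)\to1$; the last holds because $H(X)=-\log S(X)$ is standard exponential.

\emph{Compactness.} From $D(\hat h)=0$ we get $\int_0^{X_{(n)}}\hat h\,\mathbb S_n\,dt=(n-1)/n\le1$. If $[\alpha-\epsilon,\beta+\epsilon]\subset(0,T)$ and $x\in[\alpha,\beta]$, convexity and the monotonicity of $\mathbb S_n$ give, as soon as $X_{(n)}>\beta+\epsilon$,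
\[
\hat h(x)\le\frac1{2\epsilon}\int_{x-\epsilon}^{x+\epsilon}\hat h\,dt\le\frac1{2\epsilon\,\mathbb S_n(\beta+\epsilon)},
\]
which is bounded for large $n$. A locally bounded sequence of convex functions is locally equi-Lipschitz, so every subsequence has a further subsequence along which $\hat h\to g$ locally uniformly on $(0,T)$, with $g\ge0$ convex. From $\int_\alpha^\beta\hat h\,\mathbb S_n\,dt\le1$ we get $\int_0^TgS\,dt\le1$.

\emph{Testing with $h$.} We claim that, for $n\ge2$,
\begin{equation}\label{eq:testh}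
\frac1n\sum_{i<n}\frac{h(X_{(i)})}{\hat h(X_{(i)})}\le\int_0^{X_{(n)}}h\,\mathbb S_n\,dt=\frac1n\sum_{i=1}^nH(X_i).
\end{equation}
If $h(0+)=\infty$, then $h$ itself is not in $\mathcal K_+$, so we truncate. For $1/m<\min(a_0,X_{(1)})$ let $h_m=h$ on $[1/m,X_{(n)}]$, and on $[0,1/m]$ let $h_m$ be a supporting line of $h$ at $1/m$. Its slope is $\le0$ since $1/m<a_0$. So $0\le h_m\le h$ on $(0,X_{(n)}]$ and $h_m\in\mathcal K_+$, and $D(h_m)\ge0$ gives $\frac1n\sum_{i<n}h(X_{(i)})/\hat h(X_{(i)})\le\int h_m\mathbb S_n\,dt\le\int h\,\mathbb S_n\,dt$.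

\emph{Passing to the limit.} The right side of \eqref{eq:testh} tends to $1$. For $\eta>0$ and $[\alpha,\beta]\subset(0,T)$, $h/(\hat h+\eta)\to h/(g+\eta)$ uniformly on $[\alpha,\beta]$ along the subsequence, and $X_{(n)}>\beta$ eventually, so $\int_{[\alpha,\beta]}\frac h{\hat h+\eta}\,d\mathbb F_n\to\int_\alpha^\beta\frac{h^2S}{g+\eta}\,dt$, and the limit is $\le1$. Letting $\eta\downarrow0$, $\alpha\downarrow0$, $\beta\uparrow T$ gives $\int_0^Th^2S/g\,dt\le1$; in particular $g>0$ a.e. Now
\[
1=\Big(\int_0^ThS\,dt\Big)^2\le\int_0^T\frac{h^2S}g\,dt\int_0^TgS\,dt\le1 .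
\]
So equality holds throughout: both integrals equal $1$, and $h^2S/g=gS$ a.e. Hence $g=h$ a.e., and everywhere by continuity. Every subsequence thus has a further subsequence converging to $h$.
\end{proof}

\paragraph{Choice of constants.} Let $c=\kappa/5$. By (H) we can choose $\delta>0$ so small that $J=[a_0-4\delta,a_0+4\delta]\subset(0,T)$, $\int_Jf\,dt\le\frac14$ and, on $J$,
\[
h\in C^2,\qquad \tfrac{19}{20}\kappa\le h''\le\tfrac{21}{20}\kappa,\qquad \Big|\frac S{h\,w_0}-1\Big|\le\frac1{60}.
\]
Let $J'=[a_0-3\delta,a_0+3\delta]$, $\eta=\min(\kappa\delta^2/20,\,h_0/60)$ and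
\[
E_n=\Big\{X_{(n)}>a_0+4\delta,\ \sup_J|\hat h-h|\le\eta\Big\}.
\]
By Lemma \ref{lem:cons}, $P_h(E_n)\to1$. On $E_n$ the following hold.

\begin{enumerate}
\item[(E1)] $\emptyset\ne\hat A_n\subset(a_0-\delta,a_0+\delta)$ and $\min\hat h\ge h_0/2>0$, so Lemma \ref{lem:foc}(b) and \eqref{eq:orth} apply. Indeed $h(a_0\pm\delta)-h(a_0)\ge\frac{19}{40}\kappa\delta^2>2\eta$, hence $\hat h(a_0\pm\delta)>\hat h(a_0)$, and by convexity all minimizers lie between $a_0-\delta$ and $a_0+\delta$; moreover $\hat h\ge h_0-\eta$ on $J$.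
\item[(E2)] On $J'$ the one-sided derivatives of $\hat h$ are bounded in absolute value by $L:=(\sup_Jh+\eta)/\delta$. Indeed $\hat h'(x\pm)\le(\hat h(x+\delta)-\hat h(x))/\delta\le L$ because $\hat h\ge0$, and the lower bound follows in the same way from $x-\delta$.
\item[(E3)] There is a kink in every open interval $(y,y+\delta)\subset J$. If $\hat h$ were affine there, its second difference at $y,y+\frac\delta2,y+\delta$ would vanish, so
\[
4\eta\ge h(y)+h(y+\delta)-2h(y+\tfrac\delta2)\ge\tfrac{19}{20}\kappa\,\tfrac{\delta^2}4=\tfrac{19}{80}\kappa\delta^2,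
\]
contradicting $4\eta\le\frac{16}{80}\kappa\delta^2$.
\end{enumerate}

\section{Perturbed hazards}\label{sec:alt}

We need perturbations of $h$ that move the antimode by a prescribed multiple of $r$, stay statistically close to $h$, and retain a fixed part of the curvature. The second derivative of the bump may not exceed a fraction of $\kappa$, but it may be very negative; this lets the slope of the bump, once built up slowly, fall off quickly.

Let $q$ be the continuous piecewise linear function that vanishes off $[-1,5]$ and is given by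
\[
q(u)=\tfrac34(u+1)\ \text{on }[-1,1],\qquad q(u)=\tfrac32-\tfrac32(u-1)\ \text{on }[1,3],\qquad q(u)=-\tfrac32+\tfrac34(u-3)\ \text{on }[3,5].
\]
Its integrals over the three intervals are $\frac32,0,-\frac32$, so $\int q=0$; also $q'\le\frac34$ and $q(1)=\frac32$. Let $b(u)=\int_{-1}^uq$. Then $b$ is supported on $[-1,5]$ and $0\le b\le b(2)=\frac94$. For $s>0$ put
\begin{equation}\label{eq:hstar}
h^*(x)=h(x)-\kappa s^2r^2\,b\Big(\frac{x-a_0}{sr}\Big),
\end{equation}
and let $H^*,S^*,F^*,f^*$ and $P^*$ be the corresponding quantities and the law of the sample. All of them depend on $n$ and $s$.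

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=0.28cm]
\draw[->] (-2.6,0)--(6,0) node[right]{$u$};
\draw (-1,0.3)--(-1,-0.3) node[below]{\small $-1$};
\draw (0,0.3)--(0,-0.3);
\node[above] at (0,0.3) {\small $0$};
\draw (5,0.3)--(5,-0.3) node[below]{\small $5$};
\draw[dashed] plot[domain=-2.4:5.3,samples=70] (\x,{0.5*(\x)^2});
\draw[thick] plot[domain=-2.4:-1,samples=20] (\x,{0.5*(\x)^2});
\draw[thick] plot[domain=-1:1,samples=20] (\x,{0.5*(\x)^2-0.375*(\x+1)^2});
\draw[thick] plot[domain=1:3,samples=30] (\x,{0.5*(\x)^2-2.25+0.75*(\x-2)^2});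
\draw[thick] plot[domain=3:5,samples=30] (\x,{0.5*(\x)^2-0.375*(5-\x)^2});
\draw[thick] plot[domain=5:5.3,samples=5] (\x,{0.5*(\x)^2});
\fill (1.2,-1.05) circle (1.8pt);
\node[below] at (1.2,-1.3) {\small $u=\frac65$};
\end{tikzpicture}
\caption{The perturbation for a quadratic hazard, in the variable $u=(x-a_0)/(sr)$ and in units of $\kappa s^2r^2$. Dashed: $u^2/2$, that is, $h-h_0$. Solid: $u^2/2-b(u)$, that is, $h^*-h_0$. Subtracting the bump $b$, supported on $[-1,5]$, leaves the function convex and moves the minimum from $u=0$ to the solution $u=\frac65$ of $u=q(u)$, where $q=b'$.}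
\label{fig:bump}
\end{figure}

For fixed $s$ and all $n\ge n_s$ the window $[a_0-sr,a_0+5sr]$ lies in the interior of $J$, and the following properties hold.

\smallskip
\noindent\textbf{(P1) Shape.} A.e.\ on $J$, $(h^*)''=h''-\kappa q'\ge\frac{19}{20}\kappa-\frac34\kappa=c$, with $q'$ evaluated at $(x-a_0)/(sr)$. So $h^*$ is continuously differentiable on $J$ and $h^*-\frac c2(x-a_0)^2$ is convex there. Off the window $h^*=h$, so $h^*$ is convex on $(0,T)$. It is positive, as $h_0>\frac94\kappa s^2r^2$ for large $n$, and it is a hazard on $(0,T)$: since $H^*-H$ is bounded, $H^*(T-)=\infty$. Next, $(h^*)'(a_0+sr)\le\frac{21}{20}\kappa sr-\frac32\kappa sr<0$, while $(h^*)'=h'>0$ at and to the right of $a_0+5sr$ in $J$. Hence $h^*$ has a unique antimode $a^*$, and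
\begin{equation}\label{eq:astar}
a_0+sr<a^*\le a_0+5sr .
\end{equation}

\smallskip
\noindent\textbf{(P2) Closeness of densities.} Let $\lambda=f^*/f=(h^*/h)\,e^{H-H^*}$. In the window, $|h^*/h-1|\le\frac94\kappa s^2r^2/h_0$, and $0\le H-H^*\le\frac{27}2\kappa s^3r^3$ everywhere, since the window has length $6sr$. So, with a constant $\Gamma_s$ depending on $s$, $\lambda=1$ to the left of the window, $|\lambda-1|\le\Gamma_sr^2$ in it, and $|\lambda-1|\le\Gamma_sr^3$ to the right of it. Hence for large $n$, on $J$: $f^*\le\Lambda:=2\sup_Jf$ and $|S^*/S-1|\le\frac1{200}$; moreover $\int_Jf^*\,dt\le\frac12$. On $E_n$ we have $|\hat h/h-1|\le\eta/h_0\le\frac1{60}$ on $J$, so the weight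
\[
w:=\frac{S^*}{\hat h}=w_0\cdot\frac{S^*}S\cdot\frac S{h\,w_0}\cdot\frac h{\hat h}
\qquad\text{satisfies}\qquad \Big|\frac w{w_0}-1\Big|\le\theta:=\frac1{20}\ \text{ on }J ,
\]
because $\frac{(1+1/60)(1+1/200)}{1-1/60}<1.05$ and $\frac{(1-1/60)(1-1/200)}{1+1/60}>0.95$.

\smallskip
\noindent\textbf{(P3) Contiguity.} By (P2), $\chi^2:=\int(\lambda-1)^2f\,dt\le \Gamma_s^2\big(r^4\cdot6sr\,\sup_Jf+r^6\big)\le B_s/n$ for a constant $B_s$, since $r^5=1/n$. The likelihood ratio $\mathcal L=\prod_i\lambda(X_i)$ has $E_h\mathcal L^2=(1+\chi^2)^n\le e^{B_s}$. As $P^*(A)=E_h[\mathcal L1_A]$, the Cauchy--Schwarz inequality gives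
\begin{equation}\label{eq:cont}
P^*(A)\le e^{B_s/2}\,P_h(A)^{1/2}\qquad\text{for every event }A .
\end{equation}
In particular $P^*(E_n)\to1$.

\smallskip
We include the case $s=0$: then $h^*=h$, $a^*=a_0$, $P^*=P_h$. It satisfies (P2), $P^*(E_n)\to1$, and (P1) apart from the strict inequality in \eqref{eq:astar}.

\smallskip
\emph{Below, $C_1,C_2,\dots$ depend only on $c,w_0,\Lambda,L,h_0,\delta$, and never on $s$.} What ``large $n$'' means may depend on $s$.

\begin{remark}
Perturbations of this kind use the differentiability of $h$ at $a_0$. For $h(t)=1+|t-1|$, subtracting a smooth function with derivative at most $\frac12$ in absolute value does not move the antimode at all, so a perturbation as in \eqref{eq:hstar}, whose derivative is $O(r)$, has no effect on it.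
\end{remark}

\section{The rate, uniformly along the perturbations}

Throughout this section $s\ge0$ is fixed and the sample has law $P^*$, with expectation $E^*$. Let $\mathbb G=\mathbb F_n-F^*$. Since $f^*=h^*S^*$, the measure $\nu$ splits into signal and noise:
\begin{equation}\label{eq:nu}
\nu(dt)=w\,(\hat h-h^*)\,dt+(\mathbb S_n-S^*)\,dt-\hat h^{-1}\,d\mathbb G .
\end{equation}

\subsection{The noise}

For an interval $(\alpha,\beta]$ write
\[
N(\varphi)=\int_\alpha^\beta\varphi\,(\mathbb S_n-S^*)\,dt-\int_{(\alpha,\beta]}\frac\varphi{\hat h}\,d\mathbb G .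
\]
The kinks, and hence $\alpha$, $\beta$ and $\varphi$, will be random. We therefore control $N$ by quantities attached to a deterministic center:
\[
\omega(\xi,\varrho)=\sup_{|t-\xi|\le\varrho}|\mathbb G(t)-\mathbb G(\xi)|,\qquad
\Omega(\xi,\varrho)=\omega(\xi,\varrho)+\varrho\,\|\mathbb G\|_\infty .
\]

\begin{lemma}\label{lem:noise}
\begin{enumerate}
\item[(a)] If $\xi,\varrho$ are deterministic and $[\xi-\varrho,\xi+\varrho]\subset J$, then $E^*\Omega(\xi,\varrho)^2\le C_1\varrho/n$ for large $n$; what ``large'' means does not depend on $\xi,\varrho$.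
\item[(b)] On $E_n$, if $[\alpha,\beta]\subset[\xi-\varrho,\xi+\varrho]\subset J'$ and $\varphi$ is Lipschitz (all possibly random), then
\[
|N(\varphi)|\le C_2\big(\|\varphi\|_\infty+TV(\varphi)\big)\,\Omega(\xi,\varrho),
\]
where the sup norm and the total variation are taken over $[\alpha,\beta]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $t\ge\xi$ in $J$ let $p(t)=F^*(t)-F^*(\xi)\le\frac12$ and let $N_t$ be the number of observations in $(\xi,t]$. For $\xi\le t'\le t$, given the counts up to $t'$, the increment $N_t-N_{t'}$ is binomial with parameters $n-N_{t'}$ and $\frac{p(t)-p(t')}{1-p(t')}$. With $x=\frac{N_{t'}}n-p(t')$ this gives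
\[
E^*\Big[\frac{N_t}n-p(t)\,\Big|\,(N_v)_{v\le t'}\Big]=x+p(t')+\big(1-p(t')-x\big)\frac{p(t)-p(t')}{1-p(t')}-p(t)=\frac{1-p(t)}{1-p(t')}\,x .
\]
So $(\mathbb G(t)-\mathbb G(\xi))/(1-p(t))$ is a martingale. Since $1-p\le1$, Doob's $L^2$-inequality gives
\[
E^*\sup_{\xi\le t\le\xi+\varrho}|\mathbb G(t)-\mathbb G(\xi)|^2\le\frac{4\,p(\xi+\varrho)}{n\,(1-p(\xi+\varrho))}\le\frac{8\Lambda\varrho}n .
\]
Reflecting time, we get the same bound for $\xi-\varrho\le t\le\xi$, so $E^*\omega(\xi,\varrho)^2\le16\Lambda\varrho/n$. The Dvoretzky--Kiefer--Wolfowitz--Massart inequality, $P^*(\|\mathbb G\|_\infty>y)\le2e^{-2ny^2}$, gives $E^*\|\mathbb G\|_\infty^2\le\int_0^\infty2e^{-2nx}\,dx=1/n$. As $\varrho\le4\delta$, (a) holds with $C_1=32\Lambda+8\delta$.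

(b) Integrating by parts with $\mathbb G-\mathbb G(\xi)$ in place of $\mathbb G$,
\[
\Big|\int_{(\alpha,\beta]}\frac\varphi{\hat h}\,d\mathbb G\Big|\le\omega(\xi,\varrho)\big(2\|\varphi/\hat h\|_\infty+TV(\varphi/\hat h)\big).
\]
By (E1) and (E2), on $J'$ we have $\hat h\ge h_0/2$ and $|(1/\hat h)'|\le4L/h_0^2$ a.e., so
\[
TV(\varphi/\hat h)\le\frac2{h_0}TV(\varphi)+\frac{4L}{h_0^2}\,6\delta\,\|\varphi\|_\infty .
\]
The other term of $N(\varphi)$ is at most $2\varrho\,\|\varphi\|_\infty\|\mathbb G\|_\infty$, because $\mathbb S_n-S^*=-\mathbb G$.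
\end{proof}

\subsection{The spacing of the kinks}

For $\xi\in[a_0-\delta,a_0+\delta]$ let, on $E_n$, $\tau^-(\xi)=\max(\operatorname{supp}\mu\cap(0,\xi])$ and $\tau^+(\xi)=\min(\operatorname{supp}\mu\cap[\xi,X_{(n)}))$. By (E3) both exist and are within $\delta$ of $\xi$. The next lemma makes the model computation of Section \ref{sec:model} rigorous. There are two complications. The weight $w$ is not constant, so the wedge must be corrected in order to be orthogonal to affine functions with respect to $w$. And $h^*$ is not quadratic: it is only a quadratic plus a convex function, and the convex part must be shown to help.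

\begin{lemma}[Gaps]\label{lem:gap}
For $M\ge1$, for $n$ large, and for all deterministic $\xi\in[a_0-\delta,a_0+\delta]$,
\[
P^*\big(E_n,\ \tau^+(\xi)-\tau^-(\xi)>Mr\big)\le C_4M^{-5}.
\]
\end{lemma}

\begin{proof}
Work on $E_n$, let $\tau^\pm=\tau^\pm(\xi)$ and suppose $\tau^+-\tau^-=2l>0$. Let $m$ be the midpoint and $u=t-m\in[-l,l]$. There is no kink in $(\tau^-,\tau^+)$, so $\hat h$ is affine on $[\tau^-,\tau^+]$. All integrals below are over this interval. Let $\varphi=|u|-d_0-d_1u$, with $d_0,d_1$ chosen such that $\int\varphi w=\int\varphi uw=0$; this is possible because $w>0$ makes the Gram matrix of $1,u$ in $L^2(w)$ nonsingular. By \eqref{eq:orth} and \eqref{eq:nu}, and since $\int\varphi w\hat h=0$,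
\begin{equation}\label{eq:basic}
0\le\int\varphi\,d\nu=-\int\varphi\,w\,h^*\,dt+N(\varphi).
\end{equation}

\emph{Step 1: $\int\varphi wk\,dt\ge0$ for convex $k$.} The function $\varphi$ is convex, continuous, not identically zero, and $w$-orthogonal to affine functions. Since $\int\varphi w=0$, it takes both signs. By convexity $\{\varphi<0\}$ is an interval. If this interval reached an endpoint of $[-l,l]$, then $\varphi$ would have a single sign change, at some $u_1$, and $\int\varphi(u-u_1)w\ne0$, a contradiction. So $\{\varphi<0\}=(u_1,u_2)$ with $-l<u_1<u_2<l$, and $\varphi\ge0$ elsewhere. Let $A$ be the affine interpolant of $k$ at $u_1,u_2$. By convexity $k-A\le0$ between $u_1$ and $u_2$ and $k-A\ge0$ outside. So $\varphi(k-A)\ge0$ and $\int\varphi wk=\int\varphi w(k-A)\ge0$.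

\emph{Step 2: $\int\varphi wu^2\,dt\ge w_0l^4/8$ and $\|\varphi\|_\infty+TV(\varphi)\le4l$.} Substituting $u=lv$ scales these quantities by $l^4$ and $l$, so let $l=1$. Write $w=w_0(1+\varsigma)$, $|\varsigma|\le\theta=\frac1{20}$. Let $\varphi_0=|u|-\frac12$, which is Lebesgue-orthogonal to affine functions on $[-1,1]$, and write $\varphi=\varphi_0-e$ with $e=e_0+e_1u$ affine. Since $\int\varphi e(1+\varsigma)=0$ and $\int\varphi_0e=0$,
\[
\int e^2(1+\varsigma)=\int\varphi_0e(1+\varsigma)=\int\varphi_0e\,\varsigma,\qquad\text{hence}\qquad \|e\|_2\le\frac\theta{1-\theta}\|\varphi_0\|_2 .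
\]
Here $\|\varphi_0\|_2^2=\frac23-1+\frac12=\frac16$, $\int\varphi_0u^2=2(\frac14-\frac16)=\frac16$, $\|u^2\|_2^2=\frac25$ and $\|\varphi_0\|_2\|u^2\|_2=\sqrt{1/15}<0.26$. Therefore
\begin{align*}
\int\varphi u^2(1+\varsigma)&=\int\varphi_0u^2+\int\varphi_0u^2\varsigma-\int eu^2(1+\varsigma)\\
&\ge\frac16-0.26\Big(\theta+\frac{(1+\theta)\theta}{1-\theta}\Big)>\frac18 .
\end{align*}
Also $\|e\|_2\le\frac1{19}\cdot\frac1{\sqrt6}<0.022$ and $\|e\|_2^2=2e_0^2+\frac23e_1^2$, so $|e_0|,|e_1|\le0.03$. Hence $\|\varphi\|_\infty\le\frac12+0.06\le1$ and $TV(\varphi)\le2+0.06\le3$.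

\emph{Step 3: signal against noise.} By (P1), $h^*=\frac c2u^2+k$ on $[\tau^-,\tau^+]$ with $k$ convex, because $(x-a_0)^2-(x-m)^2$ is affine in $x$. Moreover $[\tau^-,\tau^+]\subset[\xi-2l,\xi+2l]\subset J'$, since $2l\le2\delta$. By Steps 1 and 2, \eqref{eq:basic} and Lemma \ref{lem:noise}(b),
\[
\frac c{16}w_0l^4\le\int\varphi wh^*\,dt\le N(\varphi)\le4C_2\,l\,\Omega(\xi,2l),\qquad\text{that is,}\qquad l^3\le C_3\,\Omega(\xi,2l).
\]

\emph{Step 4: dyadic slicing.} The radius $2l$ is random, so we discretize it. If $2l>Mr$, there is an integer $j\ge0$ with $r_j:=2^jMr<2l\le r_{j+1}$, and then $(r_j/2)^3\le C_3\,\Omega(\xi,\min(r_{j+1},2\delta))$. By Markov's inequality for the square and Lemma \ref{lem:noise}(a), for given $j$ this has probability at most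
\[
64\,C_3^2\,r_j^{-6}\cdot\frac{2C_1r_j}n=128\,C_1C_3^2\,M^{-5}2^{-5j},
\]
since $r^{-5}/n=1$. Summation over $j$ proves the lemma.
\end{proof}

The curvature enters this lemma through $c>0$ in Step 3; with $c=0$ the term $l^4$ would be lost. The number $s$ has not entered the constants at all.

\subsection{Anchor points and the rate}

Between two kinks the weighted mean of $\hat h-h^*$ is pure noise, so $\hat h-h^*$ is small at some point in between. We place two such points on each side of $a^*$.

\begin{lemma}[Anchor points]\label{lem:anchor}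
Let $M\ge1$, $K'\ge0$, $\epsilon\in(0,1)$. For large $n$, with $P^*$-probability at least $1-4C_4M^{-5}-\epsilon-o(1)$, $E_n$ holds and there are points $p_1,p_3$ with
\[
a^*+K'r\le p_1,\qquad p_1+Mr\le p_3\le a^*+(K'+9M)r,
\]
\[
|\hat h(p_i)-h^*(p_i)|\le C_5(M\epsilon)^{-1/2}r^2\qquad(i=1,3).
\]
The mirror statement holds to the left of $a^*$.
\end{lemma}

\begin{proof}
Let $\xi_j=a^*+(K'+2jM)r$ for $j=1,\dots,4$. These points are deterministic and lie in $[a_0-\delta,a_0+\delta]$ for large $n$. By Lemma \ref{lem:gap}, with probability at least $1-4C_4M^{-5}-o(1)$, $E_n$ holds and $\tau_j:=\tau^+(\xi_j)\in[\xi_j,\xi_j+Mr]$ for all $j$. Then $\tau_{j+1}-\tau_j\ge Mr$, and all $\tau_j$ lie in $[\xi_1,\xi_1+7Mr]$.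

For $i=1,3$, relation \eqref{eq:orth} with $\ell=1$ on $(\tau_i,\tau_{i+1}]$, the splitting \eqref{eq:nu} and Lemma \ref{lem:noise}(b) give
\[
\Big|\int_{\tau_i}^{\tau_{i+1}}w(\hat h-h^*)\,dt\Big|=|N(1)|\le C_2\,\Omega(\xi_1,7Mr).
\]
By Lemma \ref{lem:noise}(a) and Chebyshev's inequality, off an event of probability at most $\epsilon$ we have $\Omega(\xi_1,7Mr)\le(7C_1Mr/(n\epsilon))^{1/2}=(7C_1M/\epsilon)^{1/2}r^3$. Since $w>0$, $\int_{\tau_i}^{\tau_{i+1}}w\,dt\ge\frac12w_0Mr$ and $\hat h-h^*$ is continuous, the mean value theorem for integrals yields $p_i\in[\tau_i,\tau_{i+1}]$ with the stated bound. Finally, $p_1\ge\xi_1\ge a^*+K'r$, $p_3-p_1\ge\tau_3-\tau_2\ge Mr$ and $p_3\le\xi_1+7Mr=a^*+(K'+9M)r$. To the left of $a^*$ use $\tau^-$ and the points $a^*-(K'+2jM)r$.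
\end{proof}

\begin{proposition}\label{prop:rate}
For every $\epsilon\in(0,1)$ there is $K=K(\epsilon)$, \textbf{not depending on $s$}, with
\[
\limsup_nP^*\Big(\sup_{a\in\hat A_n}|a-a^*|>Kr\Big)\le\epsilon .
\]
\end{proposition}

\begin{proof}
Choose $M\ge1$ with $8C_4M^{-5}\le\epsilon/2$ and $K'$ with $cMK'>2C_5(M\epsilon/8)^{-1/2}$, and apply Lemma \ref{lem:anchor} on both sides of $a^*$ with $\epsilon/8$ in place of $\epsilon$. On the right, (P1) and $(h^*)'(a^*)=0$ give $(h^*)'(p_1)\ge c(p_1-a^*)$, so
\[
h^*(p_3)-h^*(p_1)\ge c\,(p_1-a^*)(p_3-p_1)\ge cMK'r^2>2C_5(M\epsilon/8)^{-1/2}r^2 .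
\]
Hence $\hat h(p_3)>\hat h(p_1)$, and by convexity every minimizer of $\hat h$ is smaller than $p_3\le a^*+(K'+9M)r$. The left side is the mirror image. Take $K=K'+9M$; the failure probability is at most $8C_4M^{-5}+\epsilon/4+o(1)\le\frac34\epsilon+o(1)$. The numbers $M$ and $K'$ depend only on $\epsilon,c,C_4,C_5$.
\end{proof}

\section{Proofs of Theorems \ref{thm:rate} and \ref{thm:minimax}}

\begin{proof}[Proof of Theorem \ref{thm:rate}]
Part (i) is Proposition \ref{prop:rate} with $s=0$.

(ii) Given $\rho>0$, let $K=K(\frac12)$ in Proposition \ref{prop:rate} and $s=\rho+K$; this choice is legitimate because $K$ does not depend on $s$. Let $\mathcal A_n$ be the event that $\inf\hat A_n\ge a_0+\rho r$. By \eqref{eq:astar}, $a^*-Kr>a_0+(s-K)r=a_0+\rho r$, so Proposition \ref{prop:rate} gives $\liminf_nP^*(\mathcal A_n)\ge\frac12$. By \eqref{eq:cont}, $P_h(\mathcal A_n)\ge e^{-B_s}P^*(\mathcal A_n)^2$, hence $\liminf_nP_h(\mathcal A_n)\ge\frac14e^{-B_s}>0$.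

For the left side, replace $b(u)$ by $b(-u)$ in \eqref{eq:hstar}. The second derivative of $b(-u)$ is $q'(-u)\le\frac34$, and its derivative at $u=-1$ is $-q(1)=-\frac32$. So the window is $[a_0-5sr,a_0+sr]$, $(h^*)'(a_0-sr)\ge-\frac{21}{20}\kappa sr+\frac32\kappa sr>0$, and $a_0-5sr\le a^*<a_0-sr$. Properties (P1)--(P3), with this replacing \eqref{eq:astar}, and all results of the previous section hold with the same constants $c,C_1,C_2,\dots$, and the argument above applies.

For the last claim of the theorem, $P_h(|n^{1/5}(\hat a_n-a_0)|\ge\rho)\ge P_h(\mathcal A_n)$ for every choice of $\hat a_n\in\hat A_n$.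
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:minimax}]
Let $s=2\rho$, and for $n\ge n_s$ let $h_n=h^*$ and $a_n=a^*$; for smaller $n$ put $h_n=h$, $a_n=a_0$. For $n\ge n_s$ we have $\|h_n-h\|_\infty\le\frac94\kappa s^2r^2\to0$ and $a_n-a_0>2\rho r$. Let $\alpha=P_h(|\bar a-a_0|\ge\rho r)$. By \eqref{eq:cont}, $P_{h_n}(|\bar a-a_0|\ge\rho r)\le e^{B_s/2}\sqrt\alpha$, and on the complementary event $|\bar a-a_n|>\rho r$. So the maximum in question is at least $\max(\alpha,\,1-e^{B_s/2}\sqrt\alpha)$. If $\sqrt\alpha\le\frac12e^{-B_s/2}$, the second entry is at least $\frac12$; otherwise the first exceeds $\frac14e^{-B_s}$. Hence $q_\rho=\frac14e^{-B_s}$ works.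
\end{proof}

\section{The limit law}

We now prove Theorem \ref{thm:law}. First we collect the needed properties of the invelope. Then we rescale $\hat h$ and $R$ around $a_0$, show that every limit point satisfies the conditions (I1)--(I3) up to scaling, and use uniqueness.

\subsection{Properties of the invelope}\label{sec:inv}

\textbf{(i)} \emph{Let $I$ be a random function, on any probability space carrying $W$, that satisfies \textup{(I1)} and \textup{(I3)} and has $I''$ convex. For each fixed $x$, a.s.\ $I(x)>Y(x)$ and $I''$ is affine near $x$.} By (I1), (I3) and continuity, $\operatorname{supp}dI'''\subset\{I=Y\}$, a closed set; so it suffices to exclude $I(x)=Y(x)$. If equality held, then $I'(x)=Y'(x)$ because $I-Y\ge0$ is $C^1$, and, as $I\in C^2$, for $u\downarrow0$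
\[
\int_0^u\big(W(x+v)-W(x)\big)dv+O(u^2)=Y(x+u)-Y(x)-uY'(x)\le I(x+u)-I(x)-uI'(x)=O(u^2).
\]
But for a Brownian motion $B$, $\limsup_{u\downarrow0}u^{-2}\int_0^uB=\infty$ a.s. Indeed $u^{-3/2}\int_0^uB\sim N(0,\frac13)$, so for each constant $C$, $P(u^{-2}\int_0^uB>C)\to\frac12$ as $u\downarrow0$. Hence the limsup along $u=1/k$ is at least $C$ with probability at least $\frac12$, so it is infinite with probability at least $\frac12$, and with probability $1$ by Blumenthal's 0--1 law. This is a contradiction. In particular, the differentiability clause in (I2) follows from the other conditions.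

\textbf{(ii)} \emph{Stationarity.} Fix $x$ and put $W_x(u)=W(x+u)-W(x)$, $Y_x(u)=\int_0^uW_x+u^4$. Expanding $(x+u)^4$, with $Y'(x)=W(x)+4x^3$,
\[
Y(x+u)=Y(x)+u\,Y'(x)+6x^2u^2+4xu^3+Y_x(u).
\]
Let $I_x(u)=I(x+u)-Y(x)-uY'(x)-6x^2u^2-4xu^3$. Then $I_x-Y_x=(I-Y)(x+\cdot)$ and $I_x''(u)=I''(x+u)-12x^2-24xu$, so $I_x$ satisfies (I1)--(I3) for $Y_x$; the differentiability clause follows from (i). By uniqueness $I_x$ is the same functional of $W_x$ as $I$ is of $W$, so $I_x=_dI$. (This functional is measurable: (I1)--(I3) are Borel conditions on the pair $(W,I)$, and a Borel set whose sections, after a Borel null set of paths $W$ is discarded, are singletons is the graph of a measurable map.) Let $\mathcal Z_x$ be the set of minimizers of $t\mapsto I''(t)-24xt$. At $t=x+u$ this function equals $I_x''(u)-12x^2$, so $\mathcal Z_x-x=_d\mathcal Z_0$. Also $I'''(x)-24x=I_x'''(0)=_dI'''(0)$.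

\textbf{(iii)} \emph{$\mathcal Z_0$ is a.s.\ a single point $Z$, with a symmetric law without atoms.} For each $y$, $P(I'''(x)\le y)=P(I'''(0)\le y-24x)\to0$ as $x\to\infty$, and similarly at $-\infty$. As $I'''$ is nondecreasing, a.s.\ it tends to $\pm\infty$ at $\pm\infty$, and all $\mathcal Z_x$ are nonempty and compact. For a given path, $\mathcal Z_x$ is a nondegenerate interval only if $24x$ is the slope of $I''$ on a nondegenerate interval, which happens for at most countably many $x$. The endpoints of $\mathcal Z_x$ are generalized inverses of $I'''$, monotone and one-sided continuous in $x$, hence jointly measurable. So Fubini's theorem gives $\int_0^1P(\mathcal Z_x\text{ is not a singleton})\,dx=0$. By (ii) the integrand is constant in $x$, so it vanishes. If $Z=x$ for a fixed $x$, then by (i) a.s.\ $I''$ is affine near $x$ and minimal at $x$, hence constant near $x$, contradicting uniqueness; so $P(Z=x)=0$. Symmetry holds because $t\mapsto I(-t)$ is the invelope for the Brownian motion $-W(-t)$.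

\subsection{Tightness of the rescaled processes}

From now on the sample has law $P_h$, that is, $s=0$, $h^*=h$ and $\mathbb G=\mathbb F_n-F$. On $E_n$ let
\[
\hat f_n(t)=r^{-2}\big(\hat h(a_0+rt)-h_0\big)\quad\text{on }[-3\delta/r,3\delta/r],
\]
extended by constants to $\mathbb R$, and let $\hat f_n=0$ off $E_n$. On $E_n$ it is convex on $[-3\delta/r,3\delta/r]$, and by (E1) its minimizers over that interval are exactly the points of $r^{-1}(\hat A_n-a_0)$.

\emph{Tightness of $\hat f_n$.} Fix $K\ge1$ and $\epsilon\in(0,1)$. By Lemma \ref{lem:anchor} on both sides, with $K'=K$, $M$ large and $\epsilon/4$ in place of $\epsilon$, with probability at least $1-\epsilon-o(1)$ there are $t_{-3}<t_{-1}\le-K$ and $K\le t_1<t_3$, all in $[-K-9M,K+9M]$, with $t_3-t_1\ge M$ and $t_{-1}-t_{-3}\ge M$, at which $|\hat f_n|\le C$. Here $C$ depends on $K,M,\epsilon$ but not on $n$, since $0\le h-h_0\le\kappa(K+9M)^2r^2$ at the corresponding points. By convexity, on $[-K,K]$: $\hat f_n\le C$; $\hat f_n$ is bounded below by the line through its values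 at $t_1,t_3$, extended to the left; and the slopes of $\hat f_n$ lie between those of the chords over $[t_{-3},t_{-1}]$ and $[t_1,t_3]$, which are at most $2C/M$ in absolute value. So $\hat f_n$ and $\hat f_n'(\cdot\pm)$ are $O_p(1)$ uniformly on compact sets, and $(\hat f_n)$ is tight in $C(\mathbb R)$ with the topology of locally uniform convergence.

\emph{A kink near $a_0$.} Let $t_{0,n}=r^{-1}(\tau^+(a_0)-a_0)$ on $E_n$ and $t_{0,n}=0$ off $E_n$. By Lemma \ref{lem:gap}, $t_{0,n}=O_p(1)$.

\emph{The noise.} Let $U_n(t)=r^{-3}\big[\mathbb G(a_0+rt)-\mathbb G(a_0)\big]$. We replace it by a continuous process. By the Koml\'os--Major--Tusn\'ady approximation \cite{KMT} for the uniform variables $F(X_i)$, on a suitable probability space there are Brownian bridges $\mathbb B_n$ with $\sup_t|\sqrt n\,\mathbb G(t)-\mathbb B_n(F(t))|=O_p(n^{-1/2}\log n)$. (As $f=hS>0$ on $(0,T)$, $F$ is strictly increasing there, so the variables $F(X_i)$ determine the sample and hence $\hat h$.) Put $V_n(t)=r^{-1/2}\big[\mathbb B_n(F(a_0+rt))-\mathbb B_n(F(a_0))\big]$.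 As $r^{-3}n^{-1/2}=r^{-1/2}$ and $r^{-3}n^{-1}=r^2$,
\[
\sup_t|U_n(t)-V_n(t)|=O_p(r^2\log n)=o_p(1).
\]
Write $\mathbb B_n(y)=B_n(y)-yB_n(1)$ with $B_n$ a Brownian motion. The part $yB_n(1)$ contributes $O_p(r^{-1/2}\cdot r)=o_p(1)$ locally uniformly. For $n$ large, the process $r^{-1/2}[B_n(F(a_0+rt))-B_n(F(a_0))]$ has, on a given compact set, the law of $W\big((F(a_0+rt)-F(a_0))/r\big)$, and $(F(a_0+rt)-F(a_0))/r\to f(a_0)t=h_0S_0t$ locally uniformly. So $V_n\Rightarrow\sqrt{h_0S_0}\,W$ in $C(\mathbb R)$.

\subsection{The limiting equation}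

On $E_n$ let $R_n(t)=r^{-4}R(a_0+rt)$ on $[-3\delta/r,3\delta/r]$, extended by constants, and let $R_n=0$ off $E_n$. By Lemma \ref{lem:foc}, on $E_n$ we have $R_n\ge0$, $R_n(t_{0,n})=R_n'(t_{0,n})=0$, and $\int\chi R_n\,d\hat f_n'=0$ for each $\chi\in C_c(\mathbb R)$ with support in $(-3\delta/r,3\delta/r)$. By \eqref{eq:nu}, with $t_0=t_{0,n}$, integrals oriented and $R_n'$ taken right-continuous, on $E_n$ and for $|t|<3\delta/r$
\begin{multline*}
R_n'(t)=\int_{t_0}^tw(a_0+ru)\Big[\hat f_n(u)-\frac{h(a_0+ru)-h_0}{r^2}\Big]du\\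
+r^{-2}\int_{t_0}^t(\mathbb S_n-S)(a_0+ru)\,du-\int_{t_0}^t\frac{dU_n(u)}{\hat h(a_0+ru)} .
\end{multline*}
We simplify the three terms, locally uniformly in $t$. In the first, $w(a_0+ru)\to w_0$ in probability by Lemma \ref{lem:cons}, $\hat f_n=O_p(1)$, and $r^{-2}(h(a_0+ru)-h_0)\to\frac\kappa2u^2$. The second is $O_p(r^{-2}n^{-1/2})=O_p(r^{1/2})$. In the third, put $g_n(u)=1/\hat h(a_0+ru)-1/h_0$. For $t,t_0\in[-K,K]$, partial integration gives
\[
\Big|\int_{t_0}^tg_n\,dU_n\Big|\le\sup_{[-K,K]}|U_n|\Big(2\sup_{[-K,K]}|g_n|+2Kr\,\frac{4L}{h_0^2}\Big)=o_p(1),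
\]
because $\sup_{[-K,K]}|g_n|\to0$ in probability by Lemma \ref{lem:cons} and $\sup_{[-K,K]}|U_n|=O_p(1)$. Since $h_0w_0=S_0$ and $U_n-V_n=o_p(1)$ uniformly, locally uniformly in $t$,
\begin{equation}\label{eq:lim}
\frac{R_n'(t)}{w_0}=\int_{t_0}^t\hat f_n(u)\,du-\big[Q_n(t)-Q_n(t_0)\big]+o_p(1),\qquad Q_n(t)=\frac{\kappa t^3}6+\frac{V_n(t)}{S_0}.
\end{equation}
As $R_n(t_{0,n})=0$, integrating \eqref{eq:lim} shows that $R_n/w_0=\Phi(\hat f_n,V_n,t_{0,n})+o_p(1)$ locally uniformly, where
\[
\Phi(g,v,\tau)(t)=\int_\tau^t\Big(\int_\tau^yg\,du-\frac{\kappa(y^3-\tau^3)}6-\frac{v(y)-v(\tau)}{S_0}\Big)dy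
\]
is continuous on $C(\mathbb R)\times C(\mathbb R)\times\mathbb R$. Hence $(R_n,\hat f_n,V_n,t_{0,n})$ is tight in the Polish space $C(\mathbb R)^3\times\mathbb R$.

Given any subsequence, take a further subsequence that converges in law and along which $\sum P(E_n^c)<\infty$. By Skorokhod's theorem we may replace the quadruples by copies with the same individual laws that converge a.s., locally uniformly, to some $(R_\infty,\hat f,\sqrt{h_0S_0}\,W,t_0)$, with $W$ a two-sided Brownian motion. The following properties concern only the laws of the individual quadruples, so the copies have them too: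
\begin{itemize}
\item by the Borel--Cantelli lemma, a.s.\ for all large $n$: $\hat f_n$ is convex on $[-3\delta/r,3\delta/r]$ with all its minimizers over that interval in $(-\delta/r,\delta/r)$, $R_n\ge0$, and $\int\chi R_n\,d\hat f_n'=0$ for $\chi\in C_c(\mathbb R)$ supported in $(-3\delta/r,3\delta/r)$;
\item $R_n/w_0-\Phi(\hat f_n,V_n,t_{0,n})\to0$ in probability, locally uniformly.
\end{itemize}
Consequently $\hat f$ is convex, $R_\infty\ge0$, and with $\sigma=\sqrt{h_0/S_0}$ and $Q(t)=\frac\kappa6t^3+\sigma W(t)$,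
\[
\frac{R_\infty(t)}{w_0}=\int_{t_0}^t\Big(\int_{t_0}^y\hat f\,du-Q(y)+Q(t_0)\Big)dy .
\]
Put $\bar Y(t)=\int_0^tQ=\sigma\int_0^tW+\frac\kappa{24}t^4$ and $\bar I=R_\infty/w_0+\bar Y$. Then $\bar I\ge\bar Y$ and $\bar I'(t)=\int_{t_0}^t\hat f+Q(t_0)$, so $\bar I''=\hat f$ is convex. Since the $\hat f_n$ are convex on growing intervals and converge locally uniformly to $\hat f$, the measures $d\hat f_n'$ converge vaguely to $d\hat f'$. As $R_n\to R_\infty$ locally uniformly, for $0\le\chi\in C_c(\mathbb R)$
\[
\int\chi\,(\bar I-\bar Y)\,d\bar I'''=w_0^{-1}\lim_n\int\chi R_n\,d\hat f_n'=0 ,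
\]
and therefore $\int(\bar I-\bar Y)\,d\bar I'''=0$.

\subsection{Scaling and conclusion}

Define $\gamma$ by $\gamma^{5/2}=24\sigma/\kappa$, and let $\tilde W(u)=\gamma^{-1/2}W(\gamma u)$, again a two-sided Brownian motion, and $\tilde I(u)=\bar I(\gamma u)/(\sigma\gamma^{3/2})$. As $\int_0^{\gamma u}W=\gamma^{3/2}\int_0^u\tilde W$,
\[
\frac{\bar Y(\gamma u)}{\sigma\gamma^{3/2}}=\int_0^u\tilde W+\frac{\kappa\gamma^{5/2}}{24\sigma}u^4=\int_0^u\tilde W+u^4 .
\]
So $\tilde I$ satisfies (I1)--(I3) for this process, with the differentiability at $0$ supplied by Section \ref{sec:inv}(i). By uniqueness $\tilde I$ is its invelope. Since $\tilde I''(u)$ is a positive multiple of $\hat f(\gamma u)$, Section \ref{sec:inv}(iii) shows that $\hat f$ has a.s.\ a unique minimizer $\bar Z=\gamma\tilde Z$ with $\tilde Z=_dZ$, and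
\[
\gamma=(24\sigma/\kappa)^{2/5}=\big(576\,h_0/(\kappa^2S_0)\big)^{1/5}.
\]

For $\epsilon'>0$ we have $\hat f(\bar Z\pm\epsilon')>\hat f(\bar Z)$, so eventually $\hat f_n(\bar Z\pm\epsilon')>\hat f_n(\bar Z)$, and by convexity all minimizers of $\hat f_n$ over $[-3\delta/r,3\delta/r]$ lie in $(\bar Z-\epsilon',\bar Z+\epsilon')$. Thus the smallest and the largest of them both converge a.s.\ to $\bar Z$. For the original processes these two are, on $E_n$, equal to $r^{-1}(\inf\hat A_n-a_0)$ and $r^{-1}(\sup\hat A_n-a_0)$, and $P(E_n)\to1$. So the latter pair converges in law to $\gamma(Z,Z)$ along the subsequence. The limit does not depend on the subsequence, so the full sequence converges. The difference of the two components then tends to $0$ in probability, which is the claim on $\operatorname{diam}\hat A_n$.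

It remains to show that $P(Z\ge x)>0$ for all $x$. By Theorem \ref{thm:rate}(ii) and the portmanteau theorem, for every $\rho>0$,
\[
P(\gamma Z\ge\rho)\ge\limsup_nP\big(n^{1/5}(\inf\hat A_n-a_0)\ge\rho\big)>0 .
\]
This completes the proof of Theorem \ref{thm:law}.\qed

\begin{thebibliography}{9}
\bibitem{profile} \emph{Computation of nonparametric convex hazard estimators via profile methods}, \url{http://www.stat.washington.edu/jaw/JAW-papers/jaw-Jankowski.jnps.09.pdf}.
\bibitem{GJW} Groeneboom, Jongbloed and Wellner, \emph{Ann. Statist.} \textbf{29} (2001), 1620--1652.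
\bibitem{KMT} Koml\'os, Major and Tusn\'ady (1975).
\end{thebibliography}

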